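# Maximal plurisubharmonic functions that fall faster than every multiple of the logarithm

## The guess that an isolated pole is at most logarithmic

Let $v$ be a plurisubharmonic function near a point $x\in\mathbb C^n$ that is locally bounded away from $x$ and is, away from $x$, as large as its own boundary values allow ("maximal"; the definition comes in a moment). At $x$ itself $v$ may tend to $-\infty$. How fast can it do so? The answer one would first guess is: no faster than some multiple of $\log|z-x|$. In other words, $v(z)/\log|z-x|$ should stay bounded as $z\to x$. We test this guess first, then see how far an honest attempt to prove it goes, and then refute it for every $n\ge 2$.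

Throughout, $|z|=\max_j|z_j|$ and $\|z\|$ is the Euclidean norm, so $|z|\le\|z\|\le\sqrt n\,|z|$. Hence $\log|z|/\log\|z\|\to1$ as $z\to0$, and it does not matter which norm we use in the denominator. Write $\mathrm{PSH}(\Omega)$ for the plurisubharmonic (psh) functions on a domain $\Omega$: upper semicontinuous (u.s.c.) functions with values in $[-\infty,\infty)$, not identically $-\infty$, whose restriction to each complex line is subharmonic or $\equiv-\infty$.

**Definition (maximal).** A psh function $v$ on an open set $D\subset\mathbb C^n$ is *maximal in $D$* if, for every relatively compact open $G\Subset D$ and every function $w$ that is u.s.c. on $\overline G$, psh in $G$ and satisfies $w\le v$ on $\partial G$, we have $w\le v$ in $G$. For locally bounded $v$ this is equivalent to $(dd^cv)^n=0$ in $D$; we use that equivalence only in the last section.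

**Example.** In $\mathbb C^2$ the function $|z_1|^2$ is maximal. On a vertical line $z_1=\text{const}$ it is constant, so $w-|z_1|^2$ is subharmonic (or $\equiv-\infty$) there; it is $\le0$ on the boundary of the slice of $G$, because that boundary lies in $\partial G$; hence it is $\le0$ in the slice. The same holds for $|z_2|^2$. But the sum $\|z\|^2$ is not maximal: on the unit ball the constant $w=1$ satisfies $w\le\|z\|^2$ on the boundary and $w(0)=1>0$. So sums of maximal functions need not be maximal.

The precise question is Question 2 of the notes "Plurisubharmonic Singularities". Do there exist a domain $\Omega\subset\mathbb C^n$ with $n\ge2$, a point $x\in\Omega$ and $v\in\mathrm{PSH}(\Omega)\cap L^\infty_{loc}(\Omega\setminus\{x\})$, maximal in $\Omega\setminus\{x\}$, such that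
$$\limsup_{z\to x}\frac{v(z)}{\log|z-x|}=\infty\,?\tag{1}$$
The guess says no. Here are some tests.

**Test: $n=1$.** In one variable, a locally bounded maximal function is harmonic. Indeed, on a disc $B\Subset D$ let $w$ be the Poisson integral of $v|_{\partial B}$, extended by $v$ on $\partial B$. It is u.s.c. on $\overline B$ because $v$ is u.s.c. on the circle, and $w\ge v$ in $B$ because $v$ is subharmonic. Maximality gives $w\le v$, so $v=w$ is harmonic in $B$. Now if $v$ is subharmonic near $x$ and harmonic off $x$, then $\Delta v$ is a positive measure carried by $\{x\}$, so $v=c\log|z-x|+h$ with $c\ge0$ and $h$ harmonic. The quotient in (1) tends to $c$, and the guess is right.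

**Test: $\log|\Phi|$.** Let $n\ge2$ and $u=\log\max(|z_1|,|z_2|^N)$ in $\mathbb C^2$. It is maximal off $0$ (Lemma 1 below), and along $z_1=0$ we have $u=N\log|z|$. The constant can be as large as we like, but it is finite. More generally let $\Phi:(\mathbb C^n,0)\to(\mathbb C^n,0)$ be holomorphic with an isolated zero at $0$. By the Nullstellensatz for germs there are $N$ and holomorphic germs $g_{jk}$ with $z_j^N=\sum_kg_{jk}\Phi_k$ for all $j$. So $|z|^N\le C|\Phi(z)|$ near $0$, that is, $\log|\Phi|\ge N\log|z|-\log C$. The guess is right for all these functions.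

**Test: functions of the moduli.** Let $v$ be psh on the polydisc $\{|z|<1\}$, locally bounded off $0$, and depend only on $|z_1|,\dots,|z_n|$. In each variable separately $v$ is radial and subharmonic (or $\equiv-\infty$) on a disc, so it is nondecreasing in each $|z_j|$. Therefore $v(z)\ge f_j(|z_j|)$, where $f_j(|z_j|)$ is the value of $v$ at the point of the $j$-th axis with coordinate $z_j$. The function $t\mapsto f_j(e^t)$ is real-valued, nondecreasing and convex for $t<0$, so its slopes for $t\le-1$ are at most some $C$, and $f_j(e^t)\ge f_j(e^{-1})+C(t+1)$. Choosing $j$ with $|z_j|=|z|$ we get $v(z)\ge C\log|z|-C'$. The guess is right again.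

**What maximality must do.** Without maximality the guess fails already for $n=1$. On $|z|<\frac12$ put $v(z)=\sum_{k\ge1}2^{-k}\log\max(|z-2^{-k}|,\rho_k)$ with $\rho_k=e^{-8^k}$. All terms are $\le0$, so the partial sums decrease to $v$. For $|z|\ge\rho$ the terms with $2^{-k}<\rho/2$ are at least $2^{-k}\log(\rho/2)$, and the finitely many others are bounded, so $v$ is bounded on $\{\rho\le|z|<\frac12\}$; hence $v$ is subharmonic and locally bounded off $0$. But $v(2^{-j})\le2^{-j}\log\rho_j=-4^j$ for $j\ge2$, and $4^j/(j\log2)\to\infty$. So any proof of the guess must use maximality.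

**Fast decay must be directional.** For any psh $v$ that is locally bounded off $x$, the maximum $M(r)$ of $v$ over $\|z-x\|=r$ is a convex function of $\log r$: if $\alpha+\beta\log r$ equals $M$ at two radii, then on each complex line through $x$ the function $\alpha+\beta\log\|z-x\|$ is harmonic off $x$ and dominates $v$ on the two circles, hence on the annulus between them. Since $M$ is also nondecreasing, $M(r)\ge C\log r-C'$ for small $r$. So if (1) happens at all, then on the same small spheres $v$ is of logarithmic size at some points and far lower at others.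

## Comparing with logarithms on annuli

A sensible person who believes the guess will compare $v$ with $a+b\log\|z-x\|$ on an annulus, since maximality is exactly a tool for bounding $v$ from below. Let us do it and see what comes out.

**Proposition 3 (dichotomy).** Let $v\in\mathrm{PSH}(\Omega)\cap L^\infty_{loc}(\Omega\setminus\{x\})$ be maximal in $\Omega\setminus\{x\}$, let $\overline B(x,R)\subset\Omega$, and let $m(r)=\inf_{\|z-x\|=r}v$. Then $\Lambda_0=\lim_{r\to0}m(r)/\log r$ exists in $[0,\infty]$ and equals $\limsup_{z\to x}v(z)/\log\|z-x\|$. If $\Lambda_0<\infty$, then $v(z)\ge m(R)+\Lambda_0\log(\|z-x\|/R)$ for $0<\|z-x\|<R$. Hence either $v$ is bounded below by a logarithmic pole, or $m(r)/\log r\to\infty$ as a genuine limit.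

*Proof.* First, $m(r)$ is finite for $0<r\le R$. A psh function is at each point the limit of its averages over shrinking balls, so an almost-everywhere lower bound on an open set holds everywhere on it.

**Step 1: one comparison on each annulus.** The aim is to show that the mean slope of $m$ between $r$ and $R$ is monotone in $r$. For $0<r<R$ put
$$\Lambda(r)=\max\Big(0,\frac{m(R)-m(r)}{\log(R/r)}\Big),\qquad w(z)=m(R)+\Lambda(r)\log\frac{\|z-x\|}R .$$
The function $w$ is psh because $\Lambda(r)\ge0$. On $\|z-x\|=R$ we have $w=m(R)\le v$. On $\|z-x\|=r$ we have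
$$w=m(R)-\Lambda(r)\log(R/r)=m(R)-\max(0,m(R)-m(r))=\min(m(r),m(R))\le v.$$
The annulus $\{r<\|z-x\|<R\}$ is relatively compact in $\Omega\setminus\{x\}$, so maximality gives $v\ge w$ there. Taking the infimum over $\|z-x\|=s$ for $r<s<R$,
$$m(s)\ge m(R)-\Lambda(r)\log(R/s),\qquad\text{that is,}\qquad \Lambda(s)\le\Lambda(r).$$
So $\Lambda$ is nonincreasing in $r$, and $L=\lim_{r\to0}\Lambda(r)=\sup_r\Lambda(r)$ exists in $[0,\infty]$.

**Step 2: from $\Lambda$ to $m(r)/\log r$.** We show that $m(r)/\log r\to L$, so that $L=\Lambda_0$. If $L>0$, then $\Lambda(r)>0$ for small $r$, so $m(r)=m(R)-\Lambda(r)\log(R/r)$ and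
$$\frac{m(r)}{\log r}=\frac{m(R)}{\log r}+\Lambda(r)\,\frac{\log (R/r)}{\log(1/r)}\longrightarrow L .$$
If $L=0$, then $\Lambda\equiv0$, so $m(r)\ge m(R)$ for all $r<R$. Since $v$ is u.s.c., it is bounded above near $x$, so $m$ is bounded near $0$ and $m(r)/\log r\to0$.

**Step 3: the limsup.** For $r<1$ we have $\log r<0$, so $\sup_{\|z-x\|=r}v(z)/\log r=m(r)/\log r$. Hence $\limsup_{z\to x}v(z)/\log\|z-x\|=\lim_{r\to0}m(r)/\log r=\Lambda_0$.

**Step 4: the lower bound.** We show that a finite $\Lambda_0$ gives a logarithmic minorant. By the definition of $\Lambda(s)$ and by $\Lambda(s)\le\Lambda_0$, for $s<R$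
$$m(s)\ge m(R)-\Lambda(s)\log(R/s)\ge m(R)+\Lambda_0\log(s/R).\qquad\square$$

This is where the attempt to prove the guess stops. The comparison on $\{r<\|z-x\|<R\}$ takes the inner value $m(r)$ as an input, and what it returns is that the slope $\Lambda(r)$ can only go *up* as $r\to0$. Nothing in it prevents $\Lambda(r)\to\infty$. So a counterexample, if there is one, must have a slope that keeps rising as we go down through the scales.

## Arbitrarily fast rates

The guess is wrong, in a strong way: any rate of decay can be prescribed.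

**Theorem 1.** Let $n\ge2$ and let $A:(0,\infty)\to[0,\infty)$ be nonincreasing. There is $v\in\mathrm{PSH}(\mathbb C^n)$, real-valued and continuous on $\mathbb C^n\setminus\{0\}$, with $v(0)=-\infty=\lim_{z\to0}v(z)$, maximal in $\mathbb C^n\setminus\{0\}$, and points $z^{(k)}\to0$, $z^{(k)}\ne0$, with $v(z^{(k)})\le-A(\|z^{(k)}\|)$ for all $k$.

Take $A(r)=(\log r)^2$ for $r<1$ and $A(r)=0$ for $r\ge1$. Then, for large $k$, $v(z^{(k)})/\log\|z^{(k)}\|\ge|\log\|z^{(k)}\||\to\infty$. Translating by $x$ and restricting to $\Omega$ (a restriction of a maximal function is maximal) we obtain (1) for every $n\ge2$, every domain $\Omega\subset\mathbb C^n$ and every $x\in\Omega$: the answer to the question is yes.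

**Theorem 2 (strong form).** Let $n\ge2$, let $A$ be as above, and let $\delta>0$, $\sigma_1\in(0,1)$. There is $v$ with the properties preceding the points $z^{(k)}$ in Theorem 1, and moreover:

* (a) there is $r_0>0$ with $\min_{\|z\|=r}v\le-A(r)$ for **every** $r\in(0,r_0)$;
* (b) $\big|v(z)-\log|z|\big|\le\delta$ for $|z|\ge2\sigma_1$;
* (c) $(dd^cv)^n=\delta_0$ on $\mathbb C^n$, where $dd^c$ is normalized by $(dd^c\log|z|)^n=\delta_0$.

So no bound on the growth at $0$ exists, even for unit Monge–Ampère mass and for functions uniformly close to $\log|z|$ off a small ball.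

The first construction that comes to mind is to superpose: take $v=\sum c_k\log|\Phi_k|$ with polynomial maps $\Phi_k$ whose quotients in (1) grow. The example $|z_1|^2+|z_2|^2$ shows that maximality of each summand gives no maximality of the sum. We need a way to combine infinitely many scales that keeps maximality automatically. The way is to *compose* instead of adding: a composition of polynomial maps that vanish only at $0$ is again such a map, and the logarithm of such a map is maximal off $0$. The function $v$ will be a limit of $\frac1{D_k}\log|F_k\circ\dots\circ F_1|$, where $D_k$ is the product of the degrees.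

## Maximality along preimages of complex lines

Why is $\log|z|$ maximal off $0$? On a complex line $\mathbb Cc$ through $0$ it equals $\log|\zeta|+\log|c|$ at the point $\zeta c$, a harmonic function of $\zeta\neq 0$, and one applies the maximum principle on each line as in the example $|z_1|^2$. For $\log|\Phi|$ we replace the lines by their preimages under $\Phi$. These may be singular, so the maximum principle needs a short argument. We use two textbook facts on analytic sets: a set defined by $n-1$ holomorphic equations in an open subset of $\mathbb C^n$ has dimension at least $1$ at each of its points; and a one-dimensional irreducible germ at $q$ is the image of a nonconstant holomorphic $\gamma$ with $\gamma(0)=q$ (its normalization). For instance, the germ of $\{z_1^3=z_2^2\}$ at $0$ is the image of $\gamma(t)=(t^2,t^3)$.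

**Lemma 1.** Let $\Phi:\mathbb C^n\to\mathbb C^n$ be a polynomial map with $\Phi^{-1}(0)=\{0\}$. Then $u=\log|\Phi|$ is maximal in $\mathbb C^n\setminus\{0\}$.

*Proof.* Let $G\Subset\mathbb C^n\setminus\{0\}$ be open, and let $w$ be u.s.c. on $\overline G$, psh in $G$, with $w\le u$ on $\partial G$. Fix $p\in G$; we must show $w(p)\le u(p)$.

**Step 1: a set through $p$ on which $u$ is pluriharmonic.** Put $c=\Phi(p)\ne0$ and
$$\mathcal A=\{z\in\mathbb C^n\setminus\{0\}:\Phi(z)\in\mathbb Cc\}.$$
That $\Phi(z)$ lies on the line $\mathbb Cc$ amounts to $n-1$ linear equations on $\Phi(z)$, so $\mathcal A$ is an analytic set of dimension $\ge1$ at each of its points, and $p\in\mathcal A$. Choose a linear form $\ell$ with $\ell(c)=1$ and put $\zeta=\ell\circ\Phi$. On $\mathcal A$ we have $\Phi=\zeta c$, so $\zeta$ has no zeros on $\mathcal A$ and $u=\log|\zeta|+\log|c|$ there.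

**Step 2: a maximum point that is as far out as possible.** This choice will exclude that the maximum spreads along a curve. The set $\mathcal A$ is closed in $\mathbb C^n\setminus\{0\}$, so $\mathcal A\cap\overline G$ is compact, and it contains $p$. The function $h=w-u$ is u.s.c. on it, since $u$ is continuous and finite off $0$. Let $M$ be its maximum there and suppose $M>0$. Then $K=\{z\in\mathcal A\cap\overline G:h(z)=M\}$ is nonempty, compact (as $h$ is u.s.c., $\{h\ge M\}$ is closed), and contained in $G$, because $h\le0$ on $\partial G$. Choose $q\in K$ with $\|q\|$ maximal on $K$.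

**Step 3: the maximum principle on a curve through $q$.** Since $\dim_q\mathcal A\ge1$, there is a one-dimensional irreducible germ contained in $\mathcal A$ at $q$; normalizing it, we get a nonconstant holomorphic $\gamma$ from a disc about $0\in\mathbb C$ into $\mathcal A\cap G$ with $\gamma(0)=q$. The function
$$h\circ\gamma=w\circ\gamma-\log|\zeta\circ\gamma|-\log|c|$$
is subharmonic: $w\circ\gamma$ is subharmonic, being finite at $0$, and $\log|\zeta\circ\gamma|$ is harmonic. It attains its maximum $M$ at $0$, so it is constantly $M$ near $0$. Hence $\gamma$ maps a neighborhood of $0$ into $K$. By the choice of $q$, the subharmonic function $\|\gamma\|^2$ has a local maximum at $0$, so it is constant near $0$. Then $0=\partial\bar\partial\|\gamma\|^2$, that is, $\sum_j|\gamma_j'|^2=0$ near $0$. So $\gamma'\equiv0$ and $\gamma$ is constant, a contradiction. Therefore $M\le0$, and $w(p)\le u(p)$. $\square$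

Maximality is unchanged when $u$ is multiplied by a positive constant (multiply $w$ too), so $\frac1D\log|\Phi|$ is maximal off $0$ as well.

## A map close to $z^d$ far away, with one deep dip

We now look for one map $F$ of degree $d$ such that $\frac1d\log|F|$ is nearly $\log|z|$ outside a ball of radius about $\sigma$, and is very negative at some point of size about $\sigma$. If $F$ were a coordinatewise power, permuted, then $\frac1d\log|F|$ would be exactly $\log|z|$. We add a single linear term, which is negligible for $|z|\ge2\sigma$ and which, at size about $\sigma$, can cancel one of the powers. For $\sigma\in(0,1)$ and an integer $d\ge2$ let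
$$F_{d,\sigma}(z)=\big(z_2^d,\;z_1^d+\sigma^{d-1}z_2,\;z_3^d,\dots,z_n^d\big),\qquad p_{d,\sigma}=(\sigma/2,\,-\sigma2^{-d},0,\dots,0).$$

Look at the curve $z_2=-z_1^d/\sigma^{d-1}$, $z_3=\dots=z_n=0$. On it only the first component survives, and $\frac1d\log|F|=\log|z_2|$. With $|z_1|=r\le\sigma$ we have $|z_2|=\sigma(r/\sigma)^d\le r$, so $|z|=r$ and
$$\tfrac1d\log|F|=\log\sigma-d\log(\sigma/r).$$
So along this curve the slope with respect to $\log r$ is $d$ below the scale $\sigma$, while for $|z|\ge2\sigma$ we shall see that $\frac1d\log|F|$ is within $\frac1d$ of $\log|z|$. The point $p_{d,\sigma}$ is the point $z_1=\sigma/2$ of the curve. By contrast, at $(\sigma/2,0,\dots,0)$, a point of the same size, $\frac1d\log|F|=\log(\sigma/2)$. For $n=2$, $d=2$, $\sigma=\frac12$: $F(z)=(z_2^2,\,z_1^2+\frac12z_2)$, $p=(\frac14,-\frac18)$, $F(p)=(\frac1{64},0)$, and $\frac12\log|F(p)|=-\log8=\log\frac12-2\log2$.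

The essential feature is this: $d$ controls the depth of the dip, while the position $|p_{d,\sigma}|=\sigma/2$ does not depend on $d$, and the error far away gets *better* as $d$ grows.

**Lemma 2.** Write $F=F_{d,\sigma}$.

1. $F^{-1}(0)=\{0\}$ and $F$ is surjective.
2. If $|z|\ge2\sigma$, then $\big|\frac1d\log|F(z)|-\log|z|\big|\le\frac1d$. In particular $|F(z)|\to\infty$ as $|z|\to\infty$.
3. $|p_{d,\sigma}|=\sigma/2$ and $\frac1d\log|F(p_{d,\sigma})|=\log\sigma-d\log2$.
4. If $0<\theta\le1$ and $|z|\ge\theta\sigma$, then $|F(z)|\ge(\sigma\theta^d/2)^d$.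
5. Let $0<\theta\le1$, $\tau=\frac14(\sigma\theta^d/2)^d$, $w=(w_1,w_2,0,\dots,0)$, $|w_1|=\tau$, $|w_2|\le\tau$. Then there is $z$ with $F(z)=w$ and $|z|\ge\theta\sigma/4$.

Parts 1–3 suffice for Theorem 1. Part 4 says how small $|F|$ can get outside the ball $|z|<\theta\sigma$, and part 5 that this bound is nearly sharp: values of about that size are still taken at points of size at least $\theta\sigma/4$. They serve Theorem 2.

*Proof.* Put $\varepsilon=\sigma^{d-1}$.

**Part 1** is needed so that compositions vanish only at $0$ and so that points can be pulled back. The equation $F(z)=w$ is solved by taking $d$-th roots: first $z_2$ from $z_2^d=w_1$ and $z_j$ from $z_j^d=w_j$ for $j\ge3$, then $z_1$ from $z_1^d=w_2-\varepsilon z_2$. If $w=0$, this forces $z_2=z_3=\dots=z_n=0$ and then $z_1=0$.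

**Part 2** says that the linear term is harmless far out. Let $r=|z|$ and $t=(\sigma/r)^{d-1}\le2^{-(d-1)}\le\frac12$, so $\varepsilon r=tr^d$. Clearly $|F(z)|\le r^d+\varepsilon r=r^d(1+t)$. If $|z_j|=r$ for some $j\ge2$, then $|F(z)|\ge|z_j|^d=r^d$. Otherwise $|z_1|=r$, and the second component gives $|F(z)|\ge r^d-\varepsilon|z_2|\ge r^d-\varepsilon r=r^d(1-t)$. So $r^d(1-t)\le|F(z)|\le r^d(1+t)$, and $|\log(1\pm t)|\le\log2<1$. Dividing by $d$ gives the claim.

**Part 3** is the dip. Since $2^{-d}\le\frac14$, $|p_{d,\sigma}|=\sigma/2$. The second component of $F(p_{d,\sigma})$ is $\sigma^d2^{-d}-\sigma^{d-1}\sigma2^{-d}=0$, the first has modulus $(\sigma2^{-d})^d$, and the others vanish. So $\frac1d\log|F(p_{d,\sigma})|=\log(\sigma2^{-d})$.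

**Part 4** bounds the dip from below. Let $s=|z|\ge\theta\sigma$. If $|z_j|=s$ for some $j\ge2$, then $|F(z)|\ge s^d\ge(\theta\sigma)^d\ge(\sigma\theta^d/2)^d$. Otherwise $|z_1|=s$, and there are two cases. If $|z_2|\ge s^d/(2\varepsilon)$, then $|z_2|\ge\theta^d\sigma^d/(2\sigma^{d-1})=\sigma\theta^d/2$, and the first component gives $|F(z)|\ge|z_2|^d\ge(\sigma\theta^d/2)^d$. If $|z_2|<s^d/(2\varepsilon)$, the second component gives
$$|F(z)|\ge s^d-\varepsilon|z_2|\ge s^d/2\ge\sigma^d\theta^d/2\ge\sigma^d\theta^{d^2}2^{-d}=(\sigma\theta^d/2)^d.$$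

**Part 5** exhibits far-out preimages of small values. Choose $z_2$ with $z_2^d=w_1$, then $z_1$ with $z_1^d=w_2-\varepsilon z_2$, and $z_j=0$ for $j\ge3$. Then $F(z)=w$. Since $d\ge2$ we have $4^{-1/d}\ge\frac12$, so
$$\varepsilon|z_2|=\varepsilon\tau^{1/d}=4^{-1/d}\,\frac{\sigma^d\theta^d}2\ge\frac{\sigma^d\theta^d}4,\qquad |w_2|\le\tau=\frac{\sigma^d\theta^{d^2}}{4\cdot2^d}\le\frac{\sigma^d\theta^d}{16}.$$
So $|z_1|^d\ge\varepsilon|z_2|-|w_2|\ge\sigma^d\theta^d/16$, and $|z_1|\ge16^{-1/d}\sigma\theta\ge\sigma\theta/4$. $\square$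

One map is not enough: by the second test in the first section, $\frac1d\log|F|$ obeys the guess. We need infinitely many dips at smaller and smaller scales, with larger and larger $d$.

## Infinite compositions

Given $\sigma_k\in(0,1)$ and integers $d_k\ge2$ ($k\ge1$), put
$$F_k=F_{d_k,\sigma_k},\quad p_k=p_{d_k,\sigma_k},\quad\Phi_0=\mathrm{id},\quad\Phi_k=F_k\circ\dots\circ F_1,\quad D_0=1,\quad D_k=d_1\cdots d_k,$$
$$u_k=\frac1{D_k}\log|\Phi_k|\in\mathrm{PSH}(\mathbb C^n),\qquad U_k=\{z:|\Phi_{k-1}(z)|<2\sigma_k\}.$$
The set $U_k$ is the region where $F_k$, applied to $\Phi_{k-1}(z)$, may differ noticeably from a pure power; passing from $u_{k-1}$ to $u_k$ changes little outside $U_k$.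

By Lemma 2, parts 1 and 2, each $\Phi_k$ is surjective, $\Phi_k^{-1}(0)=\{0\}$, and $|\Phi_k|\to\infty$ at infinity. Hence $\inf_{\|z\|\ge s}|\Phi_k|>0$ for each $s>0$, so
$$\text{the bounded open sets }\{|\Phi_k|<\eta\}\text{ shrink to }\{0\}\text{ as }\eta\to0.\tag{2}$$

**Lemma 3.** Assume for all $k\ge1$ that $U_{k+1}\subset U_k$ and $U_{k+1}\subset\{\|z\|<\frac1{k+1}\}$, and assume $D_k^{-1}\log(2\sigma_{k+1})\to-\infty$. Then $(u_k)$ converges uniformly on $\{\|z\|\ge\rho\}$ for every $\rho>0$. The limit $v$, with $v(0):=-\infty$, is psh on $\mathbb C^n$, continuous and real-valued on $\mathbb C^n\setminus\{0\}$, maximal there, and $v(z)\to-\infty$ as $z\to0$. Moreover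
$$|v-u_k|\le\sum_{i>k}\frac1{D_i}\le\frac1{D_k}\le1\quad\text{on }\mathbb C^n\setminus U_{k+1},\quad k\ge0.\tag{3}$$

*Proof.* **Step 1: convergence.** We show that each new map changes little outside its region $U_k$. If $z\notin U_k$, then $|\Phi_{k-1}(z)|\ge2\sigma_k$, and Lemma 2, part 2, for $F_k$ at the point $\Phi_{k-1}(z)$ says
$$\Big|\frac1{d_k}\log|\Phi_k(z)|-\log|\Phi_{k-1}(z)|\Big|\le\frac1{d_k}.$$
Dividing by $D_{k-1}$ we get $|u_k(z)-u_{k-1}(z)|\le\frac1{D_k}\le2^{-k}$. If $z\notin U_{k+1}$, then $z\notin U_i$ for all $i\ge k+1$, since the sets are nested. Summing, and using $D_i\ge2^{i-k}D_k$ for $i\ge k$, we get for $j\ge k$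
$$|u_j-u_k|\le\sum_{i=k+1}^j\frac1{D_i}\le\frac1{D_k}\quad\text{off }U_{k+1}.\tag{4}$$
Given $\rho>0$, the set $\{\|z\|\ge\rho\}$ is disjoint from $U_{k+1}$ as soon as $\frac1{k+1}\le\rho$. So $(u_k)$ is uniformly Cauchy there. Each $u_k$ is continuous and real-valued off $0$, so the limit $v$ is too. Letting $j\to\infty$ in (4) gives (3).

**Step 2: $v\to-\infty$ at $0$.** We bound all late $u_j$ from above on $U_{k+1}$ by their boundary values. Let $j\ge k$. On $\partial U_{k+1}\subset\{|\Phi_k|=2\sigma_{k+1}\}$, which is outside $U_{k+1}$, (4) gives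
$$u_j\le u_k+1=D_k^{-1}\log(2\sigma_{k+1})+1.$$
By the maximum principle for the psh function $u_j$ on the bounded open set $U_{k+1}$, the same bound holds in $U_{k+1}$. Letting $j\to\infty$,
$$v\le D_k^{-1}\log(2\sigma_{k+1})+1\quad\text{on }U_{k+1}\setminus\{0\}.$$
The set $U_{k+1}$ is a neighborhood of $0$, and the right side tends to $-\infty$ with $k$. So $v(z)\to-\infty$ as $z\to0$.

**Step 3: plurisubharmonicity.** Off $0$, $v$ is a locally uniform limit of psh functions, so it is psh there. At $0$, $v$ is u.s.c. with value $-\infty$, so the sub-mean value inequality on each complex line at that point is trivial. Hence $v\in\mathrm{PSH}(\mathbb C^n)$.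

**Step 4: maximality.** We transfer it from $u_k$ by uniform convergence. Let $G\Subset\mathbb C^n\setminus\{0\}$, and let $w$ be u.s.c. on $\overline G$, psh in $G$, with $w\le v$ on $\partial G$. Given $\eta>0$, for large $k$ we have $|v-u_k|\le\eta$ on $\overline G$, so $w-\eta\le v-\eta\le u_k$ on $\partial G$. By Lemma 1 applied to $\Phi_k$, $w-\eta\le u_k\le v+\eta$ in $G$. So $w\le v+2\eta$ in $G$; let $\eta\to0$. $\square$

## Degree before the next radius: proof of Theorem 1

The $k$-th dip sits at a point $z^{(k)}$ with $\Phi_{k-1}(z^{(k)})=p_k$. How far from $0$ it lies is controlled by $\Phi_{k-1}$ and by $|p_k|=\sigma_k/2$, and neither involves $d_k$. So we may first see how close to $0$ the point can be, and only then choose $d_k$ large enough to make the dip as deep as $A$ demands. After that, we choose $\sigma_{k+1}$ so small that the later maps do not disturb the dip.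

Put $\sigma_1=\frac14$. Suppose $\Phi_{k-1},D_{k-1},\sigma_k$ are given ($k\ge1$).

**Step 1: bound the position of the dip.** Let
$$a_k=\min\{\|z\|:|\Phi_{k-1}(z)|=\sigma_k/2\}>0.$$
The set is nonempty by surjectivity, closed, bounded, and does not contain $0$, so the minimum exists and is positive.

**Step 2: choose the depth.** Choose $d_k\ge2$ so large that
$$\frac1{D_{k-1}}\big(\log\sigma_k-d_k\log2\big)\le-A(a_k)-1.\tag{5}$$
This fixes $F_k$, $p_k$, $\Phi_k$ and $D_k$.

**Step 3: place the dip.** By surjectivity choose $z^{(k)}$ with $\Phi_{k-1}(z^{(k)})=p_k$. Since $|p_k|=\sigma_k/2$, we have $\|z^{(k)}\|\ge a_k$ and $z^{(k)}\in U_k\setminus\{0\}$. By Lemma 2, part 3, and (5),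
$$u_k(z^{(k)})=\frac1{D_{k-1}}\cdot\frac1{d_k}\log|F_k(p_k)|=\frac1{D_{k-1}}\big(\log\sigma_k-d_k\log2\big)\le-A(a_k)-1.$$

**Step 4: protect the dip.** Choose $\sigma_{k+1}\in(0,1)$ so small that
$$U_{k+1}\subset U_k\cap\{\|z\|<\tfrac1{k+1}\},\qquad z^{(k)}\notin U_{k+1},\qquad\log(2\sigma_{k+1})\le-kD_k.$$
This is possible: by (2), $U_{k+1}=\{|\Phi_k|<2\sigma_{k+1}\}$ shrinks to $\{0\}$ as $\sigma_{k+1}\to0$; the set $U_k\cap\{\|z\|<\frac1{k+1}\}$ is a neighborhood of $0$; and $z^{(k)}\neq0$.

**Step 5: conclude.** The hypotheses of Lemma 3 hold, since $D_k^{-1}\log(2\sigma_{k+1})\le-k$. It gives $v$. As $z^{(k)}\in U_k\subset\{\|z\|<\frac1k\}$ for $k\ge2$, $z^{(k)}\to0$. As $z^{(k)}\notin U_{k+1}$, (3) and the monotonicity of $A$ give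
$$v(z^{(k)})\le u_k(z^{(k)})+1\le-A(a_k)\le-A(\|z^{(k)}\|).\qquad\blacksquare$$

## No gap between consecutive dips: proof of Theorem 2 (a) and (b)

We now want a deep value on *every* small sphere. Suppose $m(r)=\min_{\|z\|=r}v$ is nondecreasing (we prove it below). Then the value $v(z^{(k)})\le-A(a_k)$ gives $m(r)\le-A(a_k)\le-A(r)$ for all $r\in[a_k,\|z^{(k)}\|]$. The previous construction stops here: nothing relates $\|z^{(k+1)}\|$ to $a_k$, because $\sigma_{k+1}$ is chosen after $d_k$ and may be tiny, and radii between $\|z^{(k+1)}\|$ and $a_k$ may be left uncovered. We need $\|z^{(k+1)}\|\ge a_k$ with an $a_k$ that is known *before* $d_k$ is chosen.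

This looks contradictory, since $z^{(k+1)}$ lies in $U_{k+1}$, which depends on $d_k$. Lemma 2, parts 4 and 5, resolves it. Although $U_{k+1}$ is defined by a tiny threshold on $|\Phi_k|$, it is long in the direction of the dip curve. If the threshold is tuned exactly to the bound in part 4, then $U_{k+1}$ lies inside $\{|\Phi_{k-1}|<\sigma_k\theta_k\}$, while by part 5 the next dip can be placed where $|\Phi_{k-1}|\ge\sigma_k\theta_k/4$. These two sets do not involve $d_k$.

**Step 1: the choices.** Start with the given $\sigma_1$. Given $\Phi_{k-1},D_{k-1},\sigma_k$, make the following choices in this order.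

1. By (2), choose $\theta_k\in(0,\frac18]$ with $\{|\Phi_{k-1}|<\sigma_k\theta_k\}\subset\{\|z\|<\frac1{k+1}\}$, and put $a_k=\min\{\|z\|:|\Phi_{k-1}(z)|\ge\sigma_k\theta_k/4\}>0$ (the set is closed, nonempty and omits $0$).
2. Choose $d_k\ge\max(2,kD_{k-1})$ satisfying (5) with this $a_k$, and for $k=1$ also $d_1\ge2/\delta$.
3. Put $\sigma_{k+1}=\frac12\big(\sigma_k\theta_k^{d_k}/2\big)^{d_k}\in(0,1)$.

**Step 2: the hypotheses of Lemma 3.** By Lemma 2, part 4, with $\theta=\theta_k$: if $|\Phi_{k-1}(z)|\ge\sigma_k\theta_k$, then $|\Phi_k(z)|\ge(\sigma_k\theta_k^{d_k}/2)^{d_k}=2\sigma_{k+1}$. So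
$$U_{k+1}\subset\{|\Phi_{k-1}|<\sigma_k\theta_k\}\subset U_k\cap\{\|z\|<\tfrac1{k+1}\}.\tag{6}$$
Also, since $\log(\sigma_k/2)<0$, $\theta_k\le\frac18$ and $d_k\ge kD_{k-1}$,
$$\frac{\log(2\sigma_{k+1})}{D_k}=\frac1{D_{k-1}}\Big(\log\frac{\sigma_k}2-d_k\log\frac1{\theta_k}\Big)\le-\frac{d_k}{D_{k-1}}\log8\le-k\log8\to-\infty.$$
So Lemma 3 gives $v$, with all the properties that precede the points in Theorem 1.

**Step 3: part (b).** This is closeness to $\log|z|=u_0$. By (3) with $k=0$, off $U_1=\{|z|<2\sigma_1\}$,
$$\big|v-\log|z|\big|\le\sum_{i\ge1}\frac1{D_i}\le\frac1{d_1}\Big(1+\frac12+\frac14+\cdots\Big)=\frac2{d_1}\le\delta.$$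

**Step 4: the dips and their positions.** We choose $z^{(k)}$ with $\Phi_{k-1}(z^{(k)})=p_k$ for all $k$ and $\|z^{(k+1)}\|\ge a_k$. Let $z^{(1)}=p_1$. For $k\ge1$,
$$|p_{k+1}|=\frac{\sigma_{k+1}}2=\frac14\big(\sigma_k\theta_k^{d_k}/2\big)^{d_k},$$
which is the modulus of the first coordinate of $p_{k+1}$; the second coordinate is not larger in modulus, and the others vanish. This is exactly the situation of Lemma 2, part 5, for $F_k$ with $\theta=\theta_k$. So there is $w$ with $F_k(w)=p_{k+1}$ and $|w|\ge\theta_k\sigma_k/4$. By surjectivity choose $z^{(k+1)}$ with $\Phi_{k-1}(z^{(k+1)})=w$. Then, by the definition of $a_k$,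
$$\Phi_k(z^{(k+1)})=p_{k+1},\qquad\|z^{(k+1)}\|\ge a_k.\tag{7}$$

**Step 5: the depth of the dips.** For all $k\ge1$, $\Phi_{k-1}(z^{(k)})=p_k$, so $z^{(k)}\in U_k\setminus\{0\}$ and $z^{(k)}\to0$. By Lemma 2, part 3, and (5), $u_k(z^{(k)})\le-A(a_k)-1$. Since $|\Phi_{k-1}(z^{(k)})|=\sigma_k/2\ge\sigma_k\theta_k$, (6) gives $z^{(k)}\notin U_{k+1}$. By (3),
$$v(z^{(k)})\le u_k(z^{(k)})+1\le-A(a_k).\tag{8}$$

**Step 6: $m(r)=\min_{\|z\|=r}v$ is nondecreasing.** This lets a dip speak for all smaller radii. Let $r<s<R$, and compare $v$ with the constant $\min(m(r),m(R))$ on the annulus $\{r<\|z\|<R\}$. Maximality gives $m(s)\ge\min(m(r),m(R))$. By (b), $m(R)\to\infty$ as $R\to\infty$. So $m(s)\ge m(r)$.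

**Step 7: part (a).** Let $r_0=\|z^{(1)}\|$ and $0<r<r_0$, and let $k$ be the last index with $\|z^{(k)}\|\ge r$; it exists because $\|z^{(1)}\|\ge r$ and $z^{(k)}\to0$. Then $\|z^{(k+1)}\|<r$, and with (7), $a_k\le\|z^{(k+1)}\|<r\le\|z^{(k)}\|$. By Step 6, (8), and the monotonicity of $A$,
$$m(r)\le m(\|z^{(k)}\|)\le v(z^{(k)})\le-A(a_k)\le-A(r).$$
This proves (a) and (b).

## The Monge–Ampère mass at the origin: proof of Theorem 2 (c)

We recall the facts we need. For a locally bounded psh function $\varphi$, the mixed products of currents $dd^c$ of such functions, and in particular the positive measure $(dd^c\varphi)^n$, are defined (Bedford–Taylor). The measure $(dd^c\varphi)^n$ is local: if $\varphi=\psi$ on an open set, the two measures agree there. It vanishes on an open set exactly when $\varphi$ is maximal there. For $v$ psh and locally bounded off a point, $(dd^cv)^n$ is still well defined, and $(dd^cv_M)^n\to(dd^cv)^n$ weakly for $v_M=\max(v,-M)\downarrow v$ as $M\to\infty$ (Demailly, *Monge–Ampère operators, Lelong numbers and intersection theory*,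 1993). Example: $v=\log|z|$, where the limit is $\delta_0$ by our normalization.

We also need the total mass of functions of logarithmic growth on $\mathbb C^n$ (B. A. Taylor, Lecture Notes in Math. 1028 (1983); Bedford–Taylor, Ann. Inst. Fourier 38 (1988)). The case we use can be derived directly, in Steps 1–3.

**Step 1: a change on a compact set does not change the mass.** Let $\varphi,\psi$ be locally bounded and psh on $\mathbb C^n$, and equal off a compact set $K$. Let $\chi$ be a test function that is $1$ near $K$. Then
$$(dd^c\varphi)^n-(dd^c\psi)^n=dd^c\big[(\varphi-\psi)S\big],\qquad S=\sum_{j=0}^{n-1}(dd^c\varphi)^j\wedge(dd^c\psi)^{n-1-j},$$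
so
$$\int\chi\,(dd^c\varphi)^n-\int\chi\,(dd^c\psi)^n=\int(\varphi-\psi)\,dd^c\chi\wedge S=0,$$
because $dd^c\chi=0$ near $K$ and $\varphi-\psi=0$ off $K$. Off $K$ the two measures agree by locality. Hence $\varphi$ and $\psi$ have the same total mass in $[0,\infty]$.

**Step 2: a bounded change does not change the mass either.** Let $\varphi,\psi$ be locally bounded and psh on $\mathbb C^n$, both tending to $+\infty$ at infinity, with $|\varphi-\psi|\le C$. Let $B$ be a ball and $\epsilon>0$. Choose $C'$ so large that $(1+\epsilon)\psi-C'<\varphi$ on a neighborhood of $\overline B$, and put $g=\max(\varphi,(1+\epsilon)\psi-C')$. Then $g=\varphi$ near $\overline B$. Far out, where $\epsilon\psi>C+C'$, we have $(1+\epsilon)\psi-C'>\psi+C\ge\varphi$, so $g=(1+\epsilon)\psi-C'$ there. By Step 1,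
$$\int_B(dd^c\varphi)^n=\int_B(dd^cg)^n\le\int_{\mathbb C^n}(dd^cg)^n=(1+\epsilon)^n\int_{\mathbb C^n}(dd^c\psi)^n.$$
Let $\epsilon\to0$ and $B\uparrow\mathbb C^n$: the mass of $\varphi$ is at most that of $\psi$. By symmetry they are equal.

**Step 3: $\max(0,\log|z|)$ has mass $1$.** Let $\psi_M=\max(\log|z|,-M)$ for $M\ge0$. These functions agree for $|z|>1$, so by Step 1 they all have the same mass $c$. For $|z|>1$ they equal $\log|z|$, which is maximal off $0$ by Lemma 1 with $\Phi=\mathrm{id}$. So all the measures $(dd^c\psi_M)^n$ are carried by $\{|z|\le1\}$. As $\psi_M\downarrow\log|z|$, they converge weakly to $\delta_0$. Testing against a test function that is $1$ on $\{|z|\le1\}$ gives $c=1$. The case $M=0$ is the claim.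

**Step 4: the measures $(dd^cv_M)^n$.** We show that they are probability measures carried by small sets. Each $v_M=\max(v,-M)$ is locally bounded and psh. By (b), for $|z|\ge2\sigma_1$ we have $|v_M-\max(\log|z|,-M)|\le\delta$, and $\max(\log|z|,-M)-\max(0,\log|z|)$ is bounded; for $|z|\le2\sigma_1$ both $v_M$ and $\max(0,\log|z|)$ are bounded. So $v_M-\max(0,\log|z|)$ is bounded on $\mathbb C^n$, both functions tend to $+\infty$ at infinity, and by Steps 2 and 3 $(dd^cv_M)^n$ has total mass $1$. The set $\{v>-M\}$ is open, because $v$ is continuous off $0$ and tends to $-\infty$ at $0$, and it is contained in $\mathbb C^n\setminus\{0\}$. On it $v_M=v$ is locally bounded and maximal, so $(dd^cv_M)^n=0$ there. Thus $(dd^cv_M)^n$ is a probability measure carried by $\{v\le-M\}$.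

**Step 5: the limit.** For each $\rho>0$, $v$ is bounded below on $\{\|z\|\ge\rho\}$, because it is continuous and finite off $0$ and tends to $+\infty$ at infinity. So $\{v\le-M\}\subset\{\|z\|<\rho\}$ for large $M$: the sets shrink to $\{0\}$. Probability measures carried by sets that shrink to $\{0\}$ converge weakly to $\delta_0$. Since $(dd^cv_M)^n\to(dd^cv)^n$ weakly, $(dd^cv)^n=\delta_0$. $\blacksquare$
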